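# Two LR-degrees without a least upper bound

## A grid whose cells cost no more than its rows and columns

Take a $k\times k$ grid. Label its rows by objects $v_i$ and its columns by objects $w_j$. In each cell $(i,j)$ put a set $D_{ij}$ that contains the row label $v_i$ and the column label $w_j$ and no other row or column label. Then the $k^2$ sets $D_{ij}$ are pairwise distinct. There are only $2k$ labels, but they force $k^2$ different sets. The whole proof turns on this gap between $2k$ and $k^2$.

For $k=2$, the sets $\{v_0,w_0\},\{v_0,w_1\},\{v_1,w_0\},\{v_1,w_1\}$ are four distinct sets. The condition "no other label" is needed: if the cells may contain anything, the single set $\{v_0,v_1,w_0,w_1\}$ can be put in all four. The next lemma says how to get the condition for free when each cell comes with a bounded set inside which $D_{ij}$ must lie: start with a much bigger grid and keep a few random rows and columns.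

**Lemma 1.** Let $k,s\ge1$ and $N>2k^3s$. Let $v_0,\dots,v_{N-1}$ be pairwise distinct, let $w_0,\dots,w_{N-1}$ be pairwise distinct, and for $i,j<N$ let $P_{ij}$ be a set with $v_i,w_j\in P_{ij}$ and $|P_{ij}|\le s$.

(a) There are $\mathcal I,\mathcal J\subseteq\{0,\dots,N-1\}$ with $k$ elements each such that for all $i,i'\in\mathcal I$ and $j,j'\in\mathcal J$: if $i'\ne i$ then $v_{i'}\notin P_{ij}$, and if $j'\neq j$ then $w_{j'}\notin P_{ij}$.

(b) For such $\mathcal I,\mathcal J$, if for every $(i,j)\in\mathcal I\times\mathcal J$ a set $D_{ij}\subseteq P_{ij}$ with $v_i,w_j\in D_{ij}$ is given, then these $k^2$ sets are pairwise distinct.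

**Proof of (a).** Pick $i_1,\dots,i_k,j_1,\dots,j_k$ independently and uniformly from $\{0,\dots,N-1\}$. For $p\ne p'$ and any $r$, consider the event $v_{i_{p'}}\in P_{i_pj_r}$. Whatever the values of $i_p,j_r$ are, at most $s$ of the $N$ possible values of $i_{p'}$ put $v_{i_{p'}}$ into $P_{i_pj_r}$, and $i_{p'}$ is independent of $(i_p,j_r)$. So the event has probability at most $s/N$. In the same way, for $r\ne r'$ and any $p$, the event $w_{j_{r'}}\in P_{i_pj_r}$ has probability at most $s/N$. There are at most $2k^3$ such events, and $2k^3s/N<1$, so with positive probability none of them occurs. Fix such an outcome. If $i_p=i_{p'}$ with $p\ne p'$, then $v_{i_{p'}}=v_{i_p}\in P_{i_pj_1}$, which is one of the excluded events. So the $i_p$ are distinct, and likewise the $j_r$. Put $\mathcal I=\{i_1,\dots,i_k\}$ and $\mathcal J=\{j_1,\dots,j_k\}$.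

**Proof of (b).** Let $(i,j)\ne(i',j')$. If $i\ne i'$, then $v_{i'}\in D_{i'j'}$, while $v_{i'}\notin P_{ij}\supseteq D_{ij}$. If $j\ne j'$, the same holds with $w_{j'}$. In either case $D_{i'j'}\neq D_{ij}$. $\square$

What is the grid for? We shall build two oracles $A$ and $B$ by finite extension. The rows will be $k$ possible ways to continue $A$, the columns $k$ possible ways to continue $B$. A third oracle $C$ must stay above $A$ and above $B$ whichever way we continue. For this it pays once per row and once per column, so about $2k$ times. But an oracle $E$ that lies above $A$ and $B$, and below both $C$ and $A\oplus B$, will force $C$ to have short descriptions of sets $D_{ij}$ for the cells, one for each cell. If $k^2$ is more than the number of short descriptions, some cell is left without one, and we continue $A$ and $B$ through that cell. No $E$ can exist.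

## LR-reducibility, upper bounds and interpolants

For $A\subseteq\mathbb N$, a set $Z\subseteq\mathbb N$, seen as an infinite binary sequence, is $A$-random if it is Martin-Löf random relative to $A$: it avoids $\bigcap_nV_n$ for every sequence of uniformly $\Sigma^0_1(A)$ classes $V_n$ of measure at most $2^{-n}$.

**Definition.** $A\le_{LR}B$ if every $B$-random set is $A$-random, and $A\equiv_{LR}B$ if $A\le_{LR}B$ and $B\le_{LR}A$. The LR-degrees are the $\equiv_{LR}$-classes of subsets of $\mathbb N$, ordered by $\le_{LR}$.

So $A\le_{LR}B$ says that $B$ is at least as good as $A$ at detecting non-randomness. If $A\le_TB$, then every test relative to $A$ is a test relative to $B$, so $A\le_{LR}B$. A set $A$ with $A\equiv_{LR}\emptyset$ is called low for random.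

**Definition.** A least upper bound of LR-degrees $\mathbf a,\mathbf b$ is an LR-degree $\mathbf c\ge\mathbf a,\mathbf b$ such that $\mathbf c\le\mathbf d$ for every LR-degree $\mathbf d\ge\mathbf a,\mathbf b$.

The problem, taken from "Degrees of Computability and Randomness", is whether every pair of LR-degrees has a least upper bound, that is, whether the LR-degrees form an upper semilattice. In the Turing degrees the join $A\oplus B$ does the job. Here $A\oplus B$ is still an upper bound, because $A,B\le_TA\oplus B$. But it is a known fact that it need not be the least one: there are sets $A,B$ with $A\equiv_{LR}\emptyset$ and $B\oplus A\not\equiv_{LR}B$.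

Let us try small cases. If $A\le_{LR}B$, then the degree of $B$ is an upper bound of the two degrees, and it lies below every other upper bound, so it is the least upper bound. In particular the pair in the known fact does have a least upper bound, namely the degree of $B$; it just is not the degree of $A\oplus B$. So the failure of $\oplus$ does not decide the question, and a pair without a least upper bound must be incomparable.

How could one show that a pair has no least upper bound at all? It is enough to find two upper bounds with nothing in between. Given $A,B$ and two upper bounds $C,J$ of them, call $E$ an *interpolant* if $A,B\le_{LR}E$ and $E\le_{LR}C,J$. For example, if $C\le_{LR}J$, then $C$ itself is an interpolant. A least upper bound is an interpolant for every choice of $C,J$. So we look for $A,B,C$ such that, with $J=A\oplus B$, there is no interpolant.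

**Theorem.** For every $X\subseteq\mathbb N$ there are sets $\hat A,\hat B,\hat C$ with $X\le_T\hat A,\hat B,\hat C\le_TX'$ such that $\hat A\le_{LR}\hat C$ and $\hat B\le_{LR}\hat C$, but no set $E\subseteq\mathbb N$ satisfies
$$\hat A\le_{LR}E,\qquad \hat B\le_{LR}E,\qquad E\le_{LR}\hat C,\qquad E\le_{LR}\hat A\oplus\hat B.\tag{1}$$

Take $X=\emptyset$. Both $\hat C$ and $\hat A\oplus\hat B$ are upper bounds of $\hat A,\hat B$, so a least upper bound would contain a set $E$ satisfying (1). Hence the degrees of $\hat A$ and $\hat B$ have no least upper bound, and the answer to the question is no.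

## From randomness to description length

A statement about all random sets is hard to handle by finite extension. We replace it by a statement about description lengths. Fix a universal oracle prefix-free machine $U$ of the usual form $U^Y(0^e1p)=M^Y_e(p)$, where $M_0,M_1,\dots$ lists the oracle prefix-free machines and $U$ asks only the queries that $M_e$ asks. Let $K^Y(x)$ be the length of a shortest $U^Y$-program for $x$. We use three facts.

**(F1)** (Kjos-Hanssen, Miller, Solomon, *Lowness notions, measure and domination*, J. London Math. Soc. 85 (2012).) $Y\le_{LR}Z$ if and only if there is $c$ with $K^Z(x)\le K^Y(x)+c$ for all $x$.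

**(F2)** (Kraft–Chaitin, uniformly relativized.) A *request* is a pair $(x,n)$, read "give $x$ a program of length about $n$"; its weight is $2^{-n}$. If a c.e. operator enumerates, for each oracle $Y$ in a given class, requests of total weight at most $1$, then there is a constant $e$, the same for all these $Y$, with $K^Y(x)\le n+e$ for every request $(x,n)$. The constant $e$ is computable from an index of the operator.

**(F3)** (Kraft.) $\sum_x2^{-K^Y(x)}\le1$. So at most $2^\ell$ objects $x$ satisfy $K^Y(x)\le\ell$.

For a set $S$ of requests write $\mathrm{wt}(S)=\sum_{(x,n)\in S}2^{-n}$. Every request has positive weight. For instance, $\{(x,2),(x,3),(x,4),\dots\}$ has weight $\frac14+\frac18+\dots=\frac12$.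

Finite objects, in particular finite sets, are identified with their codes. If $Z\le_TY$, then $K^Y\le K^Z+O(1)$.

**The entries.** Fix $X$. Let
$$I=\{(m,t,i):m\ge1,\ 0\le t<2^{4m},\ i\in\mathbb N\}.$$
The element $(m,t,i)$ has *level* $m$ and *type* $(m,t)$. So there are $16$ types of level $1$ and $256$ of level $2$, and each type has infinitely many elements. We shall build $A,B\in I^\omega$ and $f\in(\mathbb N\times\mathbb N)^\omega$, and then put
$$\hat A=X\oplus\mathrm{graph}(A),\qquad\hat B=X\oplus\mathrm{graph}(B),\qquad\hat C=X\oplus\mathrm{graph}(f).$$
Write $K^A$ for $K^{X\oplus\mathrm{graph}(A)}$, $K^f$ for $K^{X\oplus\mathrm{graph}(f)}$, and $K^{A\oplus B}$ for $K^{X\oplus\mathrm{graph}(A)\oplus\mathrm{graph}(B)}$. The last oracle is Turing equivalent to $\hat A\oplus\hat B$. An arbitrary set $E\subseteq\mathbb N$ is used as it is: $K^E$ is complexity relative to $E$.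

By (F1), the set $E$ satisfies (1) exactly when there are $c,d$ with, for all $x$,
$$K^E(x)\le K^A(x)+c,\quad K^E(x)\le K^B(x)+c,\quad K^f(x)\le K^E(x)+d,\quad K^{A\oplus B}(x)\le K^E(x)+d.\tag{2}$$
For each of the countably many pairs $(c,d)$ we must make (2) impossible for all $E$ at once. There are uncountably many $E$, so we cannot list them; we need a finite consequence of (2) in which $E$ no longer appears.

## What an interpolant is forced to describe

**The first entries of $A$ are cheap for $A$.** For each type $(m,t)$ that occurs in $A\in I^\omega$ let $v$ be the first entry of $A$ of this type, and make the request $(v,5m)$. The total weight is at most $\sum_{m\ge1}2^{4m}2^{-5m}=1$. By (F2) there is a constant $d_0$, independent of $A$, with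
$$K^A(v)\le5m+d_0\quad\text{whenever } v \text{ is the first entry of } A \text{ of some type of level } m.\tag{3}$$

**An interpolant describes lists.** Let $c\in\mathbb N$. For an oracle $E$ and $m\ge1$ let
$$L^E_m=\{v\in I:v\text{ has level }m,\ K^E(v)\le5m+d_0+c\}.$$
By (F3), $|L^E_m|\le2^{5m+d_0+c}$. Enumerate $L^E_m$ from $E$, one element at a time. Each time an element appears, make the request $(D,6m+d_0+c)$, where $D$ is the finite set of elements enumerated so far. The total weight is at most $\sum_{m\ge1}2^{5m+d_0+c}\,2^{-6m-d_0-c}=1$. By (F2) there is $d_1=d_1(c)$, independent of $E$ and computable from $c$, with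
$$K^E(D)\le6m+d_1(c)\quad\text{for every such list }D\text{ of level }m.\tag{4}$$
For example, if $L^E_m$ is enumerated in the order $v,u,w$, the lists are $\{v\},\{v,u\},\{v,u,w\}$, and the first list that contains both $v$ and $w$ is the third.

Now suppose (2) holds, that $v$ is the first entry of $A$ of some type of level $m$, and that $w$ is the first entry of $B$ of some type of level $m$. By (3) and (2), $v,w\in L^E_m$. Let $D$ be the first list that contains both. Then $|D|\le2^{5m+d_0+c}$, and by (4) and (2) both $K^f(D)$ and $K^{A\oplus B}(D)$ are at most $6m+d_1(c)+d$. This is the finite consequence: *some set $D$ of bounded size contains $v$ and $w$ and has a short description both from $f$ and from $A\oplus B$.* The oracle $E$ has disappeared. We have to build $A,B,f$, with $\hat A,\hat B\le_{LR}\hat C$, so that there is no such $D$.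

**The attempt with rows only.** The natural first try varies $A$ alone. Keep $k$ candidates $v_1,\dots,v_k$ of level $m$ for the next new first entry of $A$. By (2) and (3), the final choice $v_i$ must have $K^f(v_i)\le5m+O(1)$, so if $k$ exceeds the number of such descriptions, some $v_i$ has none, and we choose that one. Now count. To stay above $A$ whichever candidate is chosen, $f$ has to satisfy the requests that each candidate may produce. As we shall see, this may cost about $2^{-4m}$ per candidate, and $f$ has only a bounded total weight. So we can afford about $2^{4m}$ candidates, while $f$ has room for $2^{5m+O(1)}$ descriptions, and there is no contradiction. Other exponents do not help: with $2^{\alpha m}$ types per level and requests of length $\gamma m$, convergence of $\sum_m2^{(\alpha-\gamma)m}$ needs $\gamma>\alpha$, and the affordable $2^{\alpha m}$ candidates never fill the $2^{\gamma m}$ places. In fact no argument of this shape can work. It would show that no $E$ satisfies $\hat A\le_{LR}E\le_{LR}\hat C$, and $E=\hat A$ does.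

**Why the grid gets past this.** With candidates for $A$ and for $B$ at once, $k\approx2^{4m}$ rows and $k$ columns cost about $2k\cdot2^{-4m}$, still bounded. But there are $k^2\approx2^{8m}$ cells, and descriptions of length $6m+O(1)$ number only $2^{6m+O(1)}$. If each cell needs its own set $D$, we win. But must the sets $D$ of different cells differ? From the inequality for $K^f$ alone we cannot say so: the one set $D$ that contains all row labels and all column labels would serve every cell. This obstacle is again real, since $E=\hat C$ satisfies the first three relations in (1). Here the fourth relation enters. In a given cell, at most $2^{6m+O(1)}$ sets of bounded size have short descriptions from $A\oplus B$. So $D$ must lie in a set $P_{ij}$ of bounded size that belongs to that cell. That is the hypothesis of Lemma 1, and Lemma 1 makes the $D_{ij}$ distinct.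

To carry this out we need three things: a bound $2^{-4m}$ on what a candidate costs, a way to freeze which sets have short descriptions from $A\oplus B$, and a way to freeze which sets have short descriptions from $f$.

## Finite strings and the weight they demand

For finite strings $a,b\in I^{<\omega}$ and $\sigma\in(\mathbb N\times\mathbb N)^{<\omega}$, the notations $K^a,K^{a\oplus b},K^\sigma$ mean the same as for infinite sequences, except that we allow only computations of $U$ whose queries to the graphs concern arguments in the domains of the strings. Here a query to $\mathrm{graph}(A)$ whether $A(l)=v$ concerns the argument $l$; queries to $X$ are not restricted. If there is no such computation the value is $\infty$. Lengthening the strings only decreases these values, and each of $K^A(x),K^{A\oplus B}(x),K^f(x)$ is already attained at some finite initial segments. Since a value for strings is an upper bound for the value for any infinite extension, (F3) holds for strings too.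

For instance, some $M_e$ maps $0^x1$ to $x$ without any query. So $K^a(x)\le x+e+2$ for every string $a$, including $a=\emptyset$.

**Definition.** $W_a=\{(x,n):K^a(x)\le n\}$ and $W_A=\{(x,n):K^A(x)\le n\}=\bigcup_lW_{A\restriction l}$.

We call $W_a$ the *demand* of $a$: if $\hat C$ can enumerate a set of requests of bounded weight that includes $W_A$, then $\hat A\le_{LR}\hat C$, as we check later. The union is increasing. By (F3),
$$\mathrm{wt}(W_A)=\sum_x\ \sum_{n\ge K^A(x)}2^{-n}=\sum_x2\cdot2^{-K^A(x)}\le2,$$
so $\mathrm{wt}(W_a)\le2$ for every $a$. Also $W_\emptyset\ne\emptyset$, by the instance above.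

**Definition.** Let $a\in I^{<\omega}$ and let $R$ be a finite set of types. Let $\mathrm{ext}(a,R)$ be the set of strings $a'\supseteq a$ all of whose entries beyond $a$ have type not in $R$. Let $[a,R]$ be the set of $A\in I^\omega$ all of whose initial segments of length $\ge|a|$ lie in $\mathrm{ext}(a,R)$. Let
$$S(a,R)=\sup\{\mathrm{wt}(W_{a'}):a'\in\mathrm{ext}(a,R)\}\le2.$$

So $R$ is a list of types that are forbidden from now on. If $a$ has the one entry $(1,0,7)$ and $R=\{(1,0)\}$, then we may append $(1,1,3)$, but not $(1,0,7)$ again, nor $(1,0,8)$. The number $S(a,R)$ is the most that $a$ can come to demand under these rules. In a toy version, where $W_a$ is $\{(0,2)\}$ if $a$ has an entry of type $(1,0)$ and is empty otherwise, we would have $S(\emptyset,\emptyset)=\frac14$ and $S(\emptyset,\{(1,0)\})=0$: forbidding types lowers the possible demand.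

If $a'\in\mathrm{ext}(a,R)$ and $R'\supseteq R$, then $\mathrm{ext}(a',R')\subseteq\mathrm{ext}(a,R)$ and $[a',R']\subseteq[a,R]$, hence also $S(a',R')\le S(a,R)$. Since $W_a\subseteq W_{a'}$,
$$\mathrm{wt}(W_{a'}\setminus W_a)=\mathrm{wt}(W_{a'})-\mathrm{wt}(W_a)\le S(a,R)-\mathrm{wt}(W_a)\quad\text{for }a'\in\mathrm{ext}(a,R).\tag{5}$$
Taking unions along $A\in[a,R]$, the same bound holds for $\mathrm{wt}(W_A\setminus W_a)$.

## A type all of whose entries are cheap

The next lemma bounds the price of a row. It provides arbitrarily many candidates $(m,t,0),\dots,(m,t,N-1)$ for the first entry of type $(m,t)$, each of which can add less than $2^{3-4m}$ to the demand. The bound does not depend on $N$. The reason is that there are $2^{4m}$ types of level $m$. If every type had an expensive candidate, we could append one expensive candidate for each type and demand more than is possible.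

**Lemma 2.** Let $a\in I^{<\omega}$, let $R$ be a finite set of types, and let $m\ge1$ be such that no entry of $a$ and no type in $R$ has level $m$. Let $N\ge1$ and $R^*=R\cup\{(m,t):t<2^{4m}\}$. There are $t<2^{4m}$ and $\bar a\in\mathrm{ext}(a,R)$ with no entry of type $(m,t)$ such that for all $i<N$: $\bar a^\frown(m,t,i)\in\mathrm{ext}(a,R)$ and
$$S(\bar a^\frown(m,t,i),R^*)<\mathrm{wt}(W_{\bar a})+2^{3-4m}.\tag{6}$$

**Proof.** Let $a^0=a$. Suppose $a^s\in\mathrm{ext}(a,R)$ is given, with $s<2^{4m}$, and $a^s$ has no entry of type $(m,t)$ for any $t\ge s$. Since $(m,s)\notin R$, we have $a^s{}^\frown(m,s,i)\in\mathrm{ext}(a,R)$ for all $i$.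

If $S(a^s{}^\frown(m,s,i),R^*)<\mathrm{wt}(W_{a^s})+2^{3-4m}$ for all $i<N$, take $t=s$ and $\bar a=a^s$, and stop. Otherwise some $i<N$ has
$$S(a^s{}^\frown(m,s,i),R^*)>\mathrm{wt}(W_{a^s})+2^{2-4m}.$$
(The constant is lowered from $2^{3-4m}$ to $2^{2-4m}$ so that both alternatives can be recognized by $X'$; this matters only for the last assertion of the Theorem.) By definition of $S$ there is $a^{s+1}\in\mathrm{ext}(a^s{}^\frown(m,s,i),R^*)$ with $\mathrm{wt}(W_{a^{s+1}})>\mathrm{wt}(W_{a^s})+2^{2-4m}$. It lies in $\mathrm{ext}(a,R)$, because $R^*\supseteq R$. Its entries of level $m$ are those of $a^s$, whose types are $(m,t)$ with $t<s$, and the entry $(m,s,i)$; the later ones avoid level $m$ because $R^*$ forbids it. So $a^{s+1}$ has no entry of type $(m,t)$ with $t\ge s+1$, and the induction goes on.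

If we never stopped, we would reach $a^{2^{4m}}$ with $\mathrm{wt}(W_{a^{2^{4m}}})>2^{4m}\cdot2^{2-4m}=4$, which contradicts $\mathrm{wt}\le2$. $\square$

For $m=1$ the numbers are: $16$ types, a bound of $\frac12$ in (6), and each failed type raises the demand by more than $\frac14$; sixteen failures would give more than $4$.

## States: a budget for the covering string

The sequence $f$ will enumerate requests: its range must include $W_A\cup W_B$ and have bounded weight. At each moment of the construction we hold finite strings $a,b,\sigma$ for $A,B,f$, forbidden types $R,Q$, and a budget $\beta$, which is a promise that all initial segments of $f$ will have range of weight less than $\beta$. The promise must leave room for all that $A$ and $B$ may still demand.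

**Definition.** A *state* is $(a,R,b,Q,\sigma,\beta)$ with $a,b\in I^{<\omega}$, $R,Q$ finite sets of types, $\sigma\in(\mathbb N\times\mathbb N)^{<\omega}$, $\beta\le5$ rational, and
$$\mathrm{wt}(\mathrm{ran}\,\sigma\cup W_a\cup W_b)+\big(S(a,R)-\mathrm{wt}(W_a)\big)+\big(S(b,Q)-\mathrm{wt}(W_b)\big)<\beta.\tag{7}$$
A state $(a^*,R^*,b^*,Q^*,\sigma^*,\beta^*)$ *extends* it if $a^*\in\mathrm{ext}(a,R)$, $R^*\supseteq R$, $b^*\in\mathrm{ext}(b,Q)$, $Q^*\supseteq Q$, $\sigma^*\supseteq\sigma$ and $\beta^*\le\beta$.

The first term in (7) is what has been enumerated or is already demanded. The other two are what may still be demanded. For example, $a=b=\sigma=\emptyset$, $R=Q=\emptyset$, $\beta=5$ is a state: with $w=\mathrm{wt}(W_\emptyset)$, the left side is at most $w+2(2-w)=4-w\le4<5$. This will be our initial state.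

The budget has a second use. Lowering $\beta$ is how we freeze what $f$ can describe: it restricts which sequences $f$ are still allowed, just as $R$ restricts $A$.

**Lemma 3.** Let a state $(a,R,b,Q,\sigma,\beta)$, $c,d\in\mathbb N$ and $\epsilon>0$ be given. There is an extending state $(a^*,R^*,b^*,Q^*,\sigma^*,\beta^*)$, with $a^*,b^*,\sigma^*$ properly longer, such that:

1. for all $A\in[a^*,R^*]$ and $B\in[b^*,Q^*]$: $\mathrm{wt}((W_A\cup W_B)\setminus\mathrm{ran}\,\sigma^*)\le\epsilon$;
2. if $A\in[a^*,R^*]$, $B\in[b^*,Q^*]$, and $f\supset\sigma^*$ is such that every initial segment of $f$ has range of weight $<\beta^*$, then no $E\subseteq\mathbb N$ satisfies (2) with these $c,d$ for all $x$.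

Part 1 will give $\hat A,\hat B\le_{LR}\hat C$, and part 2 will exclude all interpolants with constants $c,d$.

## Proof of Lemma 3

**Step 1: parameters.** The aim is to fix all numbers so that the count in the grid comes out right. Pick a rational $q$ with $0<q<1$ such that the left side of (7) is less than $\beta-q$. For $m\ge1$ put
$$k=\lfloor2^{4m-6}q\rfloor,\qquad L=6m+d_1(c)+d,\qquad M=2^{5m+d_0+c}.$$
So $k$ will be the number of rows and of columns, $L$ is the bound on the length of the descriptions of $D$ by $f$ and by $A\oplus B$, and $M$ bounds the size of $D$. Fix $m$ so large that no entry of $a,b$ and no type in $R,Q$ has level $m$, that $k\ge1$, and that $k^2>2^L$. This is possible. Only finitely many levels occur in $a,b,R,Q$. Once $2^{4m-6}q\ge2$ we have $k\ge2^{4m-6}q-1\ge2^{4m-7}q$, so $k^2\ge2^{8m-14}q^2$, and this exceeds $2^L=2^{6m+d_1(c)+d}$ as soon as $2^{2m}>2^{14+d_1(c)+d}q^{-2}$.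

Next fix $N>2k^3(2^LM+2)$, and put
$$g=\frac q{2(2^L+1)},\qquad\eta=\min\Big\{\frac q{8k^2},\ \frac g3,\ \frac\epsilon3\Big\}.$$

**Step 2: the candidates.** The aim is to produce $N$ rows and $N$ columns, each of small price, and then to bring each to a point where it has almost nothing left to demand. Apply Lemma 2 to $(a,R)$ and to $(b,Q)$ with this $m$ and $N$. This gives $t,\bar a,R^*$ and $u,\bar b,Q^*$. For $i,j<N$ put
$$v_i=(m,t,i),\quad a_i=\bar a^\frown v_i,\qquad w_j=(m,u,j),\quad b_j=\bar b^\frown w_j.$$
By the definition of $S$, choose $a_i^+\in\mathrm{ext}(a_i,R^*)$ with $\mathrm{wt}(W_{a_i^+})>S(a_i,R^*)-\eta$, and $b_j^+\in\mathrm{ext}(b_j,Q^*)$ with $\mathrm{wt}(W_{b_j^+})>S(b_j,Q^*)-\eta$. From now on any permitted extension of $a_i^+$ demands at most $\eta$ more, and likewise for $b_j^+$.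

**Step 3: freezing $A\oplus B$ in each cell.** The aim is to fix, for each pair $(i,j)$, the sets that $A\oplus B$ can describe with $L$ bits. For each $(i,j)$ choose $a_{ij}\in\mathrm{ext}(a_i^+,R^*)$ and $b_{ij}\in\mathrm{ext}(b_j^+,Q^*)$ that maximize the number of finite sets $D$ with $K^{a_{ij}\oplus b_{ij}}(D)\le L$. By (F3) this number is at most $2^L$, so a maximum exists. Let $\mathcal D^{ij}=\{D:K^{a_{ij}\oplus b_{ij}}(D)\le L\}$. Then
$$\{D:K^{A\oplus B}(D)\le L\}=\mathcal D^{ij}\quad\text{for all }A\in[a_{ij},R^*],\ B\in[b_{ij},Q^*].\tag{8}$$
The inclusion $\supseteq$ is clear. If some $D\notin\mathcal D^{ij}$ had $K^{A\oplus B}(D)\le L$, this would be attained at initial segments $a'\supseteq a_{ij}$ of $A$ and $b'\supseteq b_{ij}$ of $B$. These lie in $\mathrm{ext}(a_i^+,R^*)$ and $\mathrm{ext}(b_j^+,Q^*)$, and they give at least $|\mathcal D^{ij}|+1$ sets, against maximality.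

Let $P_{ij}=\{v_i,w_j\}\cup\bigcup\{D\in\mathcal D^{ij}:|D|\le M\}$. Then $|P_{ij}|\le2^LM+2$.

**Step 4: thinning the grid.** The aim is to make the labels foreign to all cells but their own. Since $N>2k^3(2^LM+2)$, Lemma 1(a) with $s=2^LM+2$ gives $\mathcal I,\mathcal J\subseteq\{0,\dots,N-1\}$ of size $k$ such that, for all $i,i'\in\mathcal I$ and $j,j'\in\mathcal J$,
$$v_{i'}\notin P_{ij}\ \text{ if }i'\ne i,\qquad w_{j'}\notin P_{ij}\ \text{ if }j'\ne j.\tag{9}$$

**Step 5: one string that covers every cell.** The aim is to let $f$ satisfy almost all demands of all $k^2$ cells at once, within the budget; then we can choose the cell later. Let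
$$\mathcal U=\bigcup_{(i,j)\in\mathcal I\times\mathcal J}(W_{a_{ij}}\cup W_{b_{ij}}).$$
We add up its weight.

- By (5), $\mathrm{wt}(\mathrm{ran}\,\sigma\cup W_{\bar a}\cup W_{\bar b})\le\mathrm{wt}(\mathrm{ran}\,\sigma\cup W_a\cup W_b)+\mathrm{wt}(W_{\bar a}\setminus W_a)+\mathrm{wt}(W_{\bar b}\setminus W_b)$ is at most the left side of (7), hence $<\beta-q$.
- For each row, $\mathrm{wt}(W_{a_i^+}\setminus W_{\bar a})\le S(a_i,R^*)-\mathrm{wt}(W_{\bar a})<2^{3-4m}$ by (6). The same holds for each column, with $b_j^+$ and $\bar b$.
- For each cell, $\mathrm{wt}(W_{a_{ij}}\setminus W_{a_i^+})\le S(a_i,R^*)-\mathrm{wt}(W_{a_i^+})\le\eta$, and likewise $\mathrm{wt}(W_{b_{ij}}\setminus W_{b_j^+})\le\eta$.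

There are $k$ rows, $k$ columns and $k^2$ cells. Since $k\le2^{4m-6}q$ and $\eta\le q/(8k^2)$,
$$\mathrm{wt}(\mathrm{ran}\,\sigma\cup\mathcal U)<\beta-q+2k\,2^{3-4m}+2k^2\eta\le\beta-q+\tfrac q4+\tfrac q4=\beta-\tfrac q2.\tag{10}$$
The cells are many, but each costs only $2\eta$, and $\eta$ is as small as we like; the real price $2^{3-4m}$ is paid by rows and columns only.

Since $\mathcal U$ is countable, has finite weight, and is nonempty (it contains $W_\emptyset$), we can choose a finite string $\tau_0\supsetneq\sigma$ with $\mathrm{ran}\,\tau_0\subseteq\mathrm{ran}\,\sigma\cup\mathcal U$ and $\mathrm{wt}(\mathcal U\setminus\mathrm{ran}\,\tau_0)<\eta$.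

**Step 6: freezing $f$.** The aim is to fix the sets that $f$ can describe with $L$ bits, and still to leave room in the budget. Suppose we only maximized the number of described sets among strings of weight below a fixed budget. The maximizing string could have weight just below that budget, and then there would be no room for the demands still to come. So we use many budgets. For $0\le l\le2^L+1$ let
$$\beta_l=\beta-\tfrac q2+l\,g,\qquad\text{so }\beta_{2^L+1}=\beta,$$
and let
$$n_l=\max\big\{\,|\{D:K^\rho(D)\le L\}|:\rho\supseteq\tau_0,\ \mathrm{wt}(\mathrm{ran}\,\rho)<\beta_l\big\}.$$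
By (10), $\mathrm{wt}(\mathrm{ran}\,\tau_0)<\beta_0$, so this is a maximum over a nonempty collection, and it is at most $2^L$ by (F3). The $2^L+2$ numbers $n_0\le n_1\le\dots\le n_{2^L+1}$ lie in $\{0,\dots,2^L\}$, which has $2^L+1$ elements. So $n_l=n_{l+1}$ for some $l\le2^L$. Fix such an $l$. Let $\rho\supseteq\tau_0$ attain $n_l$ with $\mathrm{wt}(\mathrm{ran}\,\rho)<\beta_l$, and put $\mathcal D=\{D:K^\rho(D)\le L\}$. Then
$$\text{if }\rho'\supseteq\rho\text{ and }\mathrm{wt}(\mathrm{ran}\,\rho')<\beta_{l+1},\text{ then }\{D:K^{\rho'}(D)\le L\}=\mathcal D.\tag{11}$$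
Indeed the set on the left includes $\mathcal D$ and has at most $n_{l+1}=n_l=|\mathcal D|$ elements. Thus nothing new can be described under the budget $\beta_{l+1}$, although $\rho$ has weight below $\beta_l=\beta_{l+1}-g$.

**Step 7: choosing the cell.** The aim is to find a cell that $f$ fails to describe. We claim that there is $(i,j)\in\mathcal I\times\mathcal J$ such that no $D\in\mathcal D\cap\mathcal D^{ij}$ with $|D|\le M$ contains both $v_i$ and $w_j$. Otherwise choose such a $D_{ij}$ for each cell of $\mathcal I\times\mathcal J$. Since $D_{ij}\in\mathcal D^{ij}$ and $|D_{ij}|\le M$, we have $D_{ij}\subseteq P_{ij}$. By (9) and Lemma 1(b), the $k^2$ sets $D_{ij}$ are pairwise distinct. They all belong to $\mathcal D$, so $|\mathcal D|\ge k^2>2^L$, which contradicts (F3).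

Fix this $(i,j)$, and let $a^*=a_{ij}$, $b^*=b_{ij}$, $\sigma^*=\rho$, $\beta^*=\beta_{l+1}$, with $R^*,Q^*$ as above.

**Step 8: this is an extending state.** The aim is to check (7) for the new state and the remaining clauses. We have $a^*\in\mathrm{ext}(a_i^+,R^*)\subseteq\mathrm{ext}(a,R)$, because $a_i\in\mathrm{ext}(a,R)$ by Lemma 2, and similarly $b^*\in\mathrm{ext}(b,Q)$. The strings $a^*,b^*,\sigma^*$ are properly longer, since they extend $\bar a^\frown v_i$, $\bar b^\frown w_j$, $\tau_0$ respectively. The number $\beta^*$ is rational, and $\beta^*\le\beta\le5$. Next,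
$$S(a^*,R^*)\le S(a_i,R^*)<\mathrm{wt}(W_{a_i^+})+\eta\le\mathrm{wt}(W_{a^*})+\eta,$$
and similarly $S(b^*,Q^*)<\mathrm{wt}(W_{b^*})+\eta$. Since $W_{a^*}\cup W_{b^*}\subseteq\mathcal U$ and $\mathrm{ran}\,\tau_0\subseteq\mathrm{ran}\,\rho$,
$$\mathrm{wt}(\mathrm{ran}\,\rho\cup W_{a^*}\cup W_{b^*})\le\mathrm{wt}(\mathrm{ran}\,\rho)+\mathrm{wt}(\mathcal U\setminus\mathrm{ran}\,\rho)<\beta_l+\eta.$$
So the left side of (7) for the new state is less than $\beta_l+3\eta\le\beta_l+g=\beta^*$.

**Step 9: part 1.** The aim is to see that $\sigma^*$ covers all but $\epsilon$ of the demands. For $A\in[a^*,R^*]$ and $B\in[b^*,Q^*]$, by (5) and Step 8,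
$$\mathrm{wt}((W_A\cup W_B)\setminus\mathrm{ran}\,\rho)\le\mathrm{wt}(\mathcal U\setminus\mathrm{ran}\,\rho)+\mathrm{wt}(W_A\setminus W_{a^*})+\mathrm{wt}(W_B\setminus W_{b^*})\le3\eta\le\epsilon.$$

**Step 10: part 2.** The aim is to derive a contradiction from an interpolant. Suppose $A,B,f$ are as in part 2 and $E$ satisfies (2) for all $x$. The string $\bar a$ has no entry of type $(m,t)$ and $\bar a^\frown v_i$ is an initial segment of $A$, so the first entry of $A$ of type $(m,t)$ is $v_i$. Likewise the first entry of $B$ of type $(m,u)$ is $w_j$. By (3), which applies to $B$ as well, and by (2), $K^E(v_i)$ and $K^E(w_j)$ are at most $5m+d_0+c$. So $v_i,w_j\in L^E_m$. Let $D$ be the list in the enumeration of $L^E_m$ at the first moment when it contains both. Then $|D|\le|L^E_m|\le M$, and $K^E(D)\le6m+d_1(c)$ by (4). By (2), $K^f(D)\le L$ and $K^{A\oplus B}(D)\le L$.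

By (8), $D\in\mathcal D^{ij}$. Some initial segment $\rho'\supseteq\rho$ of $f$ has $K^{\rho'}(D)\le L$, and $\mathrm{wt}(\mathrm{ran}\,\rho')<\beta^*=\beta_{l+1}$ by assumption, so $D\in\mathcal D$ by (11). Thus $D\in\mathcal D\cap\mathcal D^{ij}$ has at most $M$ elements and contains $v_i$ and $w_j$, against the choice of $(i,j)$ in Step 7. $\square$

## Iterating over all pairs of constants

**The sequences.** Start from the initial state $(\emptyset,\emptyset,\emptyset,\emptyset,\emptyset,5)$. Let $(c_s,d_s)_{s\in\mathbb N}$ be a computable list of all pairs of natural numbers. At step $s$ apply Lemma 3 to the current state with $c_s,d_s$ and $\epsilon=2^{-s}$, and call the resulting state $(a^s,R^s,b^s,Q^s,\sigma^s,\beta^s)$. Let $A=\bigcup_sa^s$, $B=\bigcup_sb^s$, $f=\bigcup_s\sigma^s$. These are infinite sequences, because the strings get properly longer at each step. For $r\ge s$ we have $a^r\in\mathrm{ext}(a^s,R^s)$, so $A\in[a^s,R^s]$ for all $s$, and likewise $B\in[b^s,Q^s]$. For $r\ge s$, condition (7) gives $\mathrm{wt}(\mathrm{ran}\,\sigma^r)<\beta^r\le\beta^s$. So every initial segment of $f$ has range of weight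 $<\beta^s$, for every $s$. Hence $A,B,f$ meet the hypotheses of both parts of Lemma 3 at every step.

**$\hat A,\hat B\le_{LR}\hat C$.** By part 1, $\mathrm{wt}((W_A\cup W_B)\setminus\mathrm{ran}\,f)\le2^{-s}$ for all $s$, so this weight is $0$. Every pair has positive weight, so $W_A\cup W_B\subseteq\mathrm{ran}\,f$. The set $\mathrm{ran}\,f$ is $\hat C$-c.e., and $\mathrm{wt}(\mathrm{ran}\,f)\le5$. The requests $(x,n+3)$ for $(x,n)\in\mathrm{ran}\,f$ have total weight at most $5/8$. So (F2) gives a constant $e$ with $K^{\hat C}(x)\le n+3+e$ for all $(x,n)\in\mathrm{ran}\,f$. Since $(x,K^{\hat A}(x))\in W_A$, we get $K^{\hat C}(x)\le K^{\hat A}(x)+3+e$, and in the same way $K^{\hat C}(x)\le K^{\hat B}(x)+3+e$. Apply (F1).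

**No interpolant.** Suppose $E$ satisfies (1). By (F1), and since $\hat A\oplus\hat B\equiv_TX\oplus\mathrm{graph}(A)\oplus\mathrm{graph}(B)$, there are $c,d$ such that (2) holds for all $x$. Let $s$ be the step with $(c_s,d_s)=(c,d)$. Part 2 of Lemma 3 at step $s$ says that no such $E$ exists, a contradiction.

It remains to see $X\le_T\hat A,\hat B,\hat C\le_TX'$. The first relation is clear from the definition of the three sets.

## Carrying out the construction below the jump of $X$

We check that every choice in the construction can be made computably in $X'$.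

**Weights.** The sets $W_a$ are c.e. in $X$ uniformly in $a$. So $\mathrm{wt}(W_a)$, $S(a,R)$ and $\mathrm{wt}(\mathrm{ran}\,\sigma\cup W_a\cup W_b)$ are left-c.e. in $X$, uniformly, and $\mathrm{wt}(\mathcal U\setminus\mathrm{ran}\,\tau)=\mathrm{wt}(\mathcal U\cup\mathrm{ran}\,\tau)-\mathrm{wt}(\mathrm{ran}\,\tau)$ is the difference of such a real and a rational. Whether a real that is left-c.e. in $X$ exceeds a given rational is a $\Sigma_1(X)$ question, so $X'$ computes all these reals to any precision. A strict inequality between reals that are computable in $X'$ is a $\Sigma_1(X')$ condition, so an object that satisfies one can be found by search whenever it exists. In this way $X'$ finds $q$ in Step 1, $a_i^+$ and $b_j^+$ in Step 2, and $\tau_0$ in Step 5. The number $\eta$ is rational, because $\epsilon=2^{-s}$ and $q$ are.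

**Lemma 2.** At stage $s$ of its proof, for each $i<N$ at least one of
$$S(a^s{}^\frown(m,s,i),R^*)<\mathrm{wt}(W_{a^s})+2^{3-4m},\qquad S(a^s{}^\frown(m,s,i),R^*)>\mathrm{wt}(W_{a^s})+2^{2-4m}$$
holds, and both are $\Sigma_1(X')$. So $X'$ finds one that holds. If it finds the first for all $i<N$, stop with $t=s$ and $\bar a=a^s$; otherwise take an $i$ for which it found the second, and find $a^{s+1}$ by search. The proof of Lemma 2 applies to this procedure as it stands.

**Maxima.** In Step 3, the question "is there a pair of strings in $\mathrm{ext}(a_i^+,R^*)\times\mathrm{ext}(b_j^+,Q^*)$ with at least $n$ sets $D$ of complexity at most $L$?" is $\Sigma_1(X)$. Asking it for $n\le2^L$, the oracle $X'$ finds the maximum, then strings that attain it. In Step 6, the condition $\mathrm{wt}(\mathrm{ran}\,\rho)<\beta_l$ compares rationals, so the corresponding question for $n_l$ is again $\Sigma_1(X)$. The finite sets $\mathcal D^{ij}$ and $\mathcal D$ are then enumerated until the known number of elements has appeared.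

**The rest.** The constant $d_0$ is fixed, $d_1(c)$ is computable from $c$, and the choices of $m$, $N$, $\mathcal I,\mathcal J$, $l$ and of the cell $(i,j)$ are finite searches or searches over decidable conditions.

So $A,B,f\le_TX'$, and hence $\hat A,\hat B,\hat C\le_TX'$. This completes the proof of the Theorem. $\blacksquare$

## Incomparable bounds, missing meets, and $\Delta^0_2$ witnesses

The Theorem gives more than one missing least upper bound. Let $\mathbf a,\mathbf b,\mathbf c,\mathbf j$ be the LR-degrees of $\hat A,\hat B,\hat C,\hat A\oplus\hat B$.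

**Failure of interpolation.** We have $\mathbf a,\mathbf b\le\mathbf c,\mathbf j$, but no LR-degree lies above both $\mathbf a,\mathbf b$ and below both $\mathbf c,\mathbf j$. In particular $\mathbf a,\mathbf b$ are incomparable: if $\mathbf a\le\mathbf b$, then $\mathbf b$ is above $\mathbf a,\mathbf b$ and below $\mathbf c,\mathbf j$, and symmetrically if $\mathbf b\le\mathbf a$. Also $\mathbf c,\mathbf j$ are incomparable: if $\mathbf c\le\mathbf j$, then $\mathbf c$ is such a degree, and symmetrically if $\mathbf j\le\mathbf c$.

**No joins.** The degrees $\mathbf a,\mathbf b$ have no least upper bound, since it would be below both upper bounds $\mathbf c,\mathbf j$.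

**No meets.** The degrees $\mathbf c,\mathbf j$ have no greatest lower bound. Both $\mathbf a$ and $\mathbf b$ are lower bounds of $\mathbf c,\mathbf j$, so a greatest lower bound would be above $\mathbf a,\mathbf b$ and below $\mathbf c,\mathbf j$. Hence the LR-degrees are neither an upper nor a lower semilattice.

**Everywhere and locally.** Such examples exist above every set $X$, with witnesses between $X$ and $X'$ in the Turing degrees; this includes $\hat A\oplus\hat B$, since $\hat A,\hat B\le_TX'$. For $X=\emptyset$ all witnesses are $\Delta^0_2$. Since no set $E$ at all is an interpolant, no $\Delta^0_2$ set is, so the three preceding conclusions also hold in the partial order of LR-degrees of $\Delta^0_2$ sets.
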